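# Synthesizable pseudofunctions do not form a Borel set

## 1. Well-founded trees and synthesizable pseudofunctions

**Theorem 1.** Let $\mathrm{Tr}$ be the space of trees on $\omega$ and $\mathrm{WF}\subset\mathrm{Tr}$ the set of trees with no infinite branch. There is a map $T\mapsto S_T$ from $\mathrm{Tr}$ to $PF$, continuous for the norm of $PM$, with $\|S_T\|_{PM}\le 2$, such that $S_T$ is synthesizable if and only if $T\in\mathrm{WF}$. Hence
$$\mathcal S_0=\{S\in PF:\ \|S\|_{PM}\le1,\ S\text{ is synthesizable}\}$$
is a $\mathbf\Pi^1_1$-complete subset of $B_1(PM)$ with the weak\*-topology; in particular it is not Borel.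

The problem comes from "The Class Of Synthesizable Pseudomeasures" (https://authors.library.caltech.edu/38619/1/euclid.ijm.1255987982.pdf): prove or disprove the conjecture that $\mathcal S_0$ is not Borel. Theorem 1 says that the conjecture is true. In plain words: to decide whether $S\in PF$ is synthesizable, one has to check a condition for every function $f$ in a certain Banach space. Could a cleverer test use only countably many steps, each a countable union, a countable intersection or a complement? The theorem says no, because such a test would also decide whether a tree has an infinite branch. Theorems 2 and 3, in Sections 9 and 10, strengthen this.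

We now explain every word of the statement.

### Pseudomeasures and pseudofunctions

Write $\mathbf T=\mathbf R/\mathbf Z$, $e_n(t)=e^{2\pi int}$, $\omega=\{0,1,2,\dots\}$.

**Definition.** $A=A(\mathbf T)$ is the space of functions with absolutely convergent Fourier series, $\|f\|_A=\sum_n|\hat f(n)|$. $PM$ is the space of distributions $S$ on $\mathbf T$ with $\|S\|_{PM}=\sup_n|\hat S(n)|<\infty$ (*pseudomeasures*). $PF$ is the closed subspace of those $S\in PM$ with $\hat S(n)\to0$ as $|n|\to\infty$ (*pseudofunctions*).

On the Fourier side these are $\ell^1$, $\ell^\infty$, $c_0$, so $PF^*=A$ and $A^*=PM$ with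
$$\langle f,S\rangle=\sum_n\hat f(n)\hat S(-n).$$
If $S$ is an $L^1$ function or a measure, $\langle f,S\rangle=\int f\,dS$. For $f\in A$, $S\in PM$, the product $fS$ has coefficients $\hat f*\hat S$, so $\|fS\|_{PM}\le\|f\|_A\|S\|_{PM}$, and $fS\in PF$ if $S\in PF$. Also $\langle f,S\rangle=(fS)^\wedge(0)$ and $\langle f,hS\rangle=\langle fh,S\rangle$.

For example, a function in $L^1$ is a pseudofunction by the Riemann–Lebesgue lemma, a point mass $\delta_0$ is a pseudomeasure with all coefficients $1$ (so not in $PF$), and $\delta_0'$, with coefficients $2\pi in$, is not a pseudomeasure.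

Since $A$ is separable, $B_1(PM)=\{\|S\|_{PM}\le1\}$ is compact and metrizable for the weak\*-topology. Since trigonometric polynomials are dense in $A$, *a $PM$-bounded sequence whose Fourier coefficients converge, each separately, is weak\*-convergent*. We use this constantly. The word "bounded" is where all the work will be.

### Supports and synthesis

The support $\mathrm{supp}(S)$ is the support of $S$ as a distribution: the complement of the largest open $O$ with $\langle f,S\rangle=0$ for all smooth $f$ with support in $O$. For closed $E\subseteq\mathbf T$, let $M(E)$ be the space of complex Borel measures with support contained in $E$, and let $N(E)$ be the weak\*-closure of $M(E)$ in $PM$.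

**Definition.** $S\in PM$ is *synthesizable* if $\langle f,S\rangle=0$ for all $f\in A$ with $f=0$ on $\mathrm{supp}(S)$. Equivalently, $S\in N(\mathrm{supp}(S))$.

The equivalence is Hahn–Banach: a weak\*-closed subspace of $A^*$ is the annihilator of its pre-annihilator, and the pre-annihilator of $M(E)$ in $A$ is $\{f:f=0\text{ on }E\}$, because $M(E)$ contains the point masses of $E$ and, conversely, $\int f\,d\mu=0$ if $f=0$ on $E$ and $\mu\in M(E)$.

Beware of one thing. Every $S\in PF$ is a norm limit of trigonometric polynomials (Fejér means), which are measures. This proves nothing about synthesis, because the approximating measures must live on $\mathrm{supp}(S)$.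

### Trees and coanalytic sets

**Definition.** A *tree* is a set $T\subseteq\omega^{<\omega}$ of finite sequences, closed under initial segments, with $\emptyset\in T$. The trees form a closed subspace $\mathrm{Tr}$ of $2^{\omega^{<\omega}}$. A *branch* of $T$ is $b\in\omega^\omega$ with $b|n\in T$ for all $n$. A tree without branches is *well-founded*, and then its nodes have an ordinal rank $\mathrm{rk}(v)=\sup\{\mathrm{rk}(v^\frown n)+1:\ v^\frown n\in T\}$, a leaf having rank $0$.

Three examples. The tree $\{\emptyset\}\cup\{(n):n\in\omega\}$ is well-founded and its root has rank $1$. If we attach below each $(n)$ a chain of $n$ further nodes, then $(n)$ has rank $n$ and the root has rank $\sup(n+1)=\omega$. The tree $\{\emptyset,(0),(0,0),\dots\}$ has the branch $000\dots$ and is not well-founded.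

A subset of a Polish space is *analytic* ($\mathbf\Sigma^1_1$) if it is a projection of a Borel set along a Polish space, and *coanalytic* ($\mathbf\Pi^1_1$) if its complement is analytic. A coanalytic $B\subseteq Y$ is *$\mathbf\Pi^1_1$-complete* if every coanalytic $X\subseteq\omega^\omega$ has the form $h^{-1}(B)$ with $h:\omega^\omega\to Y$ continuous.

It is a classical theorem of Lusin and Sierpiński that $\mathrm{WF}$ is $\mathbf\Pi^1_1$-complete. It is coanalytic, since its complement is the projection of the closed set of pairs $(T,b)$ with $b|n\in T$ for all $n$. For completeness, let $A'\subseteq\omega^\omega$ be analytic. It is the projection of a closed set, that is, of the set of branches of a tree $T'$ of pairs. Put $T(x)=\{\emptyset\}\cup\{u:(x|_{|u|},u)\in T'\}$. Whether $u\in T(x)$ depends only on $x|_{|u|}$, so $x\mapsto T(x)$ is continuous, and $x\in A'$ if and only if $T(x)$ has a branch. So $\omega^\omega\setminus A'$ is the preimage of $\mathrm{WF}$. Taking $A'$ analytic and not Borel, we see that $\mathrm{WF}$ is not Borel.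

### From the map $T\mapsto S_T$ to non-Borelness

Suppose the map in Theorem 1 has been found. Then $T\mapsto\frac12S_T$ is continuous from $\mathrm{Tr}$ into $B_1(PM)$, with values in $PF$, and $\mathrm{WF}=\{T:\frac12S_T\in\mathcal S_0\}$. If $\mathcal S_0$ were Borel, $\mathrm{WF}$ would be Borel. Composing with reductions to $\mathrm{WF}$, every coanalytic subset of $\omega^\omega$ reduces continuously to $\mathcal S_0$.

For completeness we also need that $\mathcal S_0$ is $\mathbf\Pi^1_1$, which is known; here is a direct check. Let $K(\mathbf T)$ be the compact metrizable space of closed subsets of $\mathbf T$; its Borel sets are generated by the sets $\{E:E\cap O\ne\emptyset\}$, $O$ open. The map $S\mapsto\mathrm{supp}\,S$ is Borel on $B_1(PM)$, because $\{S:\mathrm{supp}\,S\cap O=\emptyset\}$ is the intersection of the weak\*-closed sets $\{S:\langle f,S\rangle=0\}$ over smooth $f$ supported in $O$. The set $\{(f,E):f=0\text{ on }E\}$ is closed in $A\times K(\mathbf T)$, and the pairing is continuous on $A\times B_1(PM)$. So the set of $(f,S)$ with $f=0$ on $\mathrm{supp}\,S$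 and $\langle f,S\rangle\ne0$ is Borel, its projection to $B_1(PM)$ is analytic, and the complement of that projection is coanalytic. Finally $B_1(PM)\cap PF=\{S:\forall\eta\in\mathbf Q_{>0}\ \exists m\ \forall|n|\ge m\ |\hat S(n)|\le\eta\}$ is Borel.

So the task is to construct the map.

## 2. Measures, finite supports, and perturbations of Lebesgue measure

**Measures.** If $S=\mu$ is a measure and $f=0$ on $\mathrm{supp}\,\mu$, then $\langle f,\mu\rangle=\int f\,d\mu=0$. So measures, and in particular $L^1$ functions, are synthesizable. An $S_T$ that fails synthesis must have real cancellation in it.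

**Finite supports.** The first thing one tries against synthesis is a derivative: $\delta_0'$ does not vanish on all $f$ with $f(0)=0$. But it is not a pseudomeasure, and no finite support can help.

**Lemma 1.** A pseudomeasure with finite support is a measure. A pseudofunction with finite support is $0$.

*Proof.* Let $Z$ be a finite set containing the support. A distribution supported in $Z$ is a finite combination of derivatives of point masses, so its coefficients are $\sum_{z\in Z}P_z(n)e^{-2\pi inz}$ with polynomials $P_z$. Suppose that not all $P_z$ vanish, let $m$ be their maximal degree, and let $c_z$ be the coefficient of $n^m$ in $P_z$. If $m\ge1$ and the coefficients are bounded, or if $m=0$ and they tend to $0$, then dividing by $n^m$ and letting $n\to+\infty$ gives $\sum_zc_ze^{-2\pi inz}\to0$. Hence the mean of $|\sum_zc_ze^{-2\pi inz}|^2$ over $1\le n\le n_0$ tends to $0$ as $n_0\to\infty$. But this mean tends to $\sum_z|c_z|^2$, as the points $z$ are distinct. So all $c_z=0$, a contradiction. In the bounded case this leaves constants $P_z$, i.e. a combination of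 point masses; in the $c_0$ case it leaves $0$. $\square$

**Perturbations of Lebesgue measure.** Here is the form in which non-synthesis will be detected. Let $\|S-1\|_{PM}\le\eta$, where $1$ is Lebesgue measure. If $g\in A$ has $\hat g(0)=1$ and $\eta\|g\|_A<1$, then
$$|\langle g,S\rangle-1|=|\langle g,S-1\rangle|\le\eta\|g\|_A<1,\qquad\text{so}\quad\langle g,S\rangle\ne0.\tag{1}$$
So it is enough to make $S$ very close to Lebesgue measure in $PM$, and at the same time to squeeze its support into the zero set of some $g\in A$ with mean $1$ and moderate norm.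

## 3. Why the kernels must change sign, and why one kernel is not enough

Look for $g$ in the form $g=1-U$ with $U\in A$ real and $\hat U(0)=0$, and for $S=p$ a bounded function that vanishes unless $U$ is close to $1$. The natural choice is a probability density: tilt Lebesgue measure toward the set where $U$ is near $1$. For instance, if $U$ is an average of many nearly independent functions $\varphi(2^{m_j}z)$ with mean $0$ and values in $[-1,1]$, take the product $\prod_j(1+y\varphi(2^{m_j}z))$ with $0<y<1$. By the law of large numbers this density concentrates $U$ near a constant multiple of $y$.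

This stops working exactly here. Let $p\ge0$, $\|p-1\|_{PM}\le\varepsilon$, and $|U-1|\le\frac14$ wherever $p\ne0$. Then $\int p\ge1-\varepsilon$ and, since $\langle U,1\rangle=\hat U(0)=0$,
$$\tfrac34(1-\varepsilon)\le\tfrac34\int p\le\int Up=\langle U,p-1\rangle\le\varepsilon\|U\|_A,\qquad\text{so}\qquad\varepsilon\ge\frac3{4\|U\|_A+3}.\tag{2}$$
A nonnegative $p$ that moves $U$ away from its mean is visible to the Fourier coefficients of $U$. We shall need infinitely many kernels, with $\|U\|_A$ bounded and $\varepsilon\to0$, and (2) forbids this. Nonnegativity would be fatal anyway: if products of nonnegative kernels converge in $PM$, their $L^1$ norms are their $0$-th coefficients and stay bounded, so the limit is a measure and is always synthesizable.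

The remedy is to use a *signed* combination $\sum_qc_q\prod_j(1+y_q\varphi(2^{m_j}z))$ with all $y_q$ in a short interval. Each term still puts $U$ near the same value, so the combination is concentrated there too. But the coefficients can be chosen so that $\sum_qc_q\approx1$ while all higher moments $\sum_qc_qy_q^k$, $k\ge1$, are almost $0$. These moments are what the Fourier coefficients see.

A second difficulty remains. Such a kernel makes $U$ *close* to a target $a$, say $|U-a|<\frac5{16}$, and does not make it equal to $a$. So we pass the remainder on: the next kernel, on fresh binary digits, has the new target $2(a-U)$, which again lies in $[-1,1]$. After $n$ steps the remainder is $2^{-n}$ times a number in $[-1,1]$, and after infinitely many steps $1-\sum_n2^{-n}U_n$ vanishes exactly. This needs an infinite chain of kernels, each depending on the digits used by its predecessors. Put one kernel at every node of a tree, let it depend on the digits of its ancestors, and the obstruction to synthesis appears along infinite branches.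

## 4. A signed kernel almost invisible to Fourier coefficients

### A Cantor-type function in $A$

For the remainder to be known exactly, the value of $U$ must be determined by finitely many digits of the point. So we build $U$ from a function that is locally constant off a null set.

Let $c$ be the Cantor function on $[0,1]$. Put $\varphi(t)=2c(2t)-1$ on $[0,\frac12]$ and $\varphi(t)=1-2c(2t-1)$ on $[\frac12,1]$. For instance, $\varphi=0$ on $[\frac16,\frac13]$, and in particular on the dyadic interval $[\frac3{16},\frac14]$. We need four properties.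

1. $\varphi:\mathbf T\to[-1,1]$ is continuous. It rises from $-1$ to $1$ and falls back to $-1$.
2. $\int\varphi=0$, because $\int c=\frac12$.
3. $\varphi$ is locally constant off a closed null set $N$ (two scaled copies of the Cantor set).
4. $\varphi\in A$ (Zygmund: continuous functions of bounded variation and some Hölder order are in $A$).

Here is a proof of item 4. An interval of length at most $3^{-n}$ meets the interiors of at most two triadic intervals of order $n$, and $c$ increases by at most $2^{-n}$ on each, so $c$, and hence $\varphi$, is Hölder of some order $\alpha>0$. Let $V$ be the total variation of $\varphi$. For $h>0$,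
$$\|\varphi(\cdot+h)-\varphi\|_2^2\le\|\varphi(\cdot+h)-\varphi\|_\infty\,\|\varphi(\cdot+h)-\varphi\|_1\le\mathrm{const}\cdot h^\alpha\cdot Vh .$$
The left side is $\sum_n4\sin^2(\pi nh)|\hat\varphi(n)|^2$. Take $h=2^{-k-2}$. For $2^k\le|n|<2^{k+1}$ we have $\frac14\le|n|h<\frac12$, so $\sin^2(\pi nh)\ge\frac12$, and $\sum_{2^k\le|n|<2^{k+1}}|\hat\varphi(n)|^2\le\mathrm{const}\cdot2^{-k(1+\alpha)}$. By Cauchy–Schwarz, with at most $2\cdot2^k$ terms, $\sum_{2^k\le|n|<2^{k+1}}|\hat\varphi(n)|\le\mathrm{const}\cdot2^{-k\alpha/2}$, which is summable in $k$.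

Put $K_0=\|\varphi\|_A$, $\sigma^2=\int\varphi^2>0$, $C=4/\sigma^2$. Note that $|\hat\varphi(k)|\le1$ and $\hat\varphi(0)=0$.

### Killing all moments but one

**Lemma 2.** Let $J\subset(-1,1)$ be a nondegenerate closed interval and $\varepsilon>0$. There are $y_1,\dots,y_r\in J$ and real $c_1,\dots,c_r$ with $\big|\sum_qc_qy_q^k-1_{k=0}\big|\le\varepsilon$ for all $k\ge0$ (with $0^0=1$).

*Proof.* For $y\in J$ the vector $(y^k)_{k\ge0}$ lies in real $c_0$. We must show that $(1,0,0,\dots)$ is in the closed span of these vectors. If not, by Hahn–Banach there is $\lambda\in\ell^1=c_0^*$ with $\lambda_0\ne0$ and $\sum_k\lambda_ky^k=0$ for all $y\in J$. This power series is analytic on $(-1,1)$ and vanishes on an interval, hence identically, and its value at $0$ is $\lambda_0=0$, a contradiction. $\square$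

### The kernel lemma

For $x\in\{0,1\}^W$ put $z_x=\sum_{m=1}^Wx_m2^{-m}$ and $I_x=[z_x,z_x+2^{-W}]$. (For $W=2$, $x=(1,0)$: $z_x=\frac12$, $I_x=[\frac12,\frac34]$.) Let $\mathcal G=\{k/8:-8\le k\le8\}$, a finite grid of targets.

**Lemma 3.** For every $\varepsilon\in(0,1)$ there are $M$, integers $0<m_1<\dots<m_M$, $\Lambda\ge1$ and $W_0$ such that, with $U(z)=\frac CM\sum_{j\le M}\varphi(2^{m_j}z)$, for all $W\ge W_0$ and $a^*\in\mathcal G$ there is $p:\{0,1\}^W\to\mathbf R$ with:

1. $|p|\le\Lambda$;
2. $\big|2^{-W}\sum_x(p(x)-1)e^{2\pi i\xi z_x}\big|\le\varepsilon$ for all $\xi\in\mathbf R$;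
3. if $p(x)\ne0$, then $U$ is constant on $I_x$, with value $\tilde U(x)$ satisfying $|\tilde U(x)-a^*|<\frac14$.

In item 2 we need real $\xi$, because the kernel will be used at small scales, where an integer frequency $\ell$ looks like $\ell2^{-R}$. Item 2 with $\xi=0$ and $\varepsilon<1$ shows that $p\not\equiv0$.

*Proof.* **Choice of parameters.** The purpose is to fix everything but the exponents $m_j$. For each $a^*\in\mathcal G$ apply Lemma 2 with $\varepsilon/30$ to
$$J_{a^*}=\big[\tfrac{a^*-1/8}4,\tfrac{a^*+1/8}4\big]\subset\big[-\tfrac9{32},\tfrac9{32}\big],$$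
getting $c_q,y_q$ (depending on $a^*$). Let $\Gamma$ be the maximum over $a^*$ of $\sum_q|c_q|$, and fix $M\ge768\,C^2\Gamma/\varepsilon$. Put
$$f_y(z)=\prod_{j\le M}(1+y\varphi(2^{m_j}z))\in[0,2^M],\qquad P=P_{a^*}=\sum_qc_qf_{y_q},\qquad\Lambda=\max(1,\Gamma2^M)\ge\sup|P|.$$

**Step (a): $P$ is almost invisible.** We show that if $m_1$ and the gaps $m_{j+1}-m_j$ are large enough, then $\big|\int_0^1(P-1)e^{2\pi i\xi z}dz\big|\le\varepsilon/6$ for all $\xi\in\mathbf R$ and $a^*\in\mathcal G$. Expanding the products,
$$\int_0^1(P-1)e^{2\pi i\xi z}dz=\sum_{A'\subseteq\{1,\dots,M\}}\Big(\sum_qc_qy_q^{|A'|}-1_{A'=\emptyset}\Big)\int_0^1\prod_{j\in A'}\varphi(2^{m_j}z)\,e^{2\pi i\xi z}dz .$$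
Each bracket has modulus at most $\varepsilon/30$. So it suffices that
$$\Sigma(\xi):=\sum_{A'}\Big|\int_0^1\prod_{j\in A'}\varphi(2^{m_j}z)e^{2\pi i\xi z}dz\Big|\le5 .\tag{3}$$
This is a bound without $2^M$, and that is why it needs an argument. Let $\hat s(\eta)=\int_0^1e^{2\pi i\eta z}dz$, so $|\hat s(\eta)|\le\min(1,\frac1{\pi|\eta|})$. For $k\in\mathbf Z^M$ put
$$w(k)=\prod_{k_j\ne0}|\hat\varphi(k_j)|,\qquad n(k)=\sum_jk_j2^{m_j},\qquad\nu_n=\sum_{n(k)=n}w(k).$$
Expand each $\varphi$ in its Fourier series. Since $\hat\varphi(0)=0$, the set $A'$ produces exactly the $k$ with $\{j:k_j\ne0\}=A'$. Hence $\Sigma(\xi)\le\sum_n\nu_n|\hat s(\xi+n)|$. Also $\nu_n=0$ unless $n\in2^{m_1}\mathbf Z$, and $\sum_n\nu_n=(1+K_0)^M$.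

*Claim: $\nu_n\le2$ for every $n$.* Choose $K\ge1$ with $\rho:=\sum_{|k|>K}|\hat\varphi(k)|\le\frac1{2M}$, and take gaps with $2^{m_{j+1}-m_j}>4K$. Then $k\mapsto n(k)$ is injective on $[-K,K]^M$. Indeed, let $n(k-k')=0$, $k\ne k'$, and let $j$ be the top index with $k_j\ne k'_j$. Then $j>1$, and
$$2^{m_j}\le2K\sum_{i<j}2^{m_i}<4K\,2^{m_{j-1}},$$
against the choice of gaps. Now split the sum defining $\nu_n$ according to $B=\{j:|k_j|>K\}$. Once $(k_j)_{j\in B}$ is fixed, the other coordinates lie in $[-K,K]$ and the value of $\sum_{j\notin B}k_j2^{m_j}$ is prescribed. By injectivity (put $0$ in the coordinates of $B$) at most one choice contributes, and its weight factor is at most $1$ since $|\hat\varphi|\le1$. Summing over $(k_j)_{j\in B}$ gives $\rho^{|B|}$. So $\nu_n\le\sum_B\rho^{|B|}=(1+\rho)^M\le e^{1/2}\le2$.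

At most two $n\in2^{m_1}\mathbf Z$ satisfy $|\xi+n|\le2^{m_1-1}$; they contribute at most $2\cdot2=4$. For the others $|\hat s(\xi+n)|\le\frac2\pi2^{-m_1}\le2^{-m_1}$. So $\Sigma(\xi)\le4+(1+K_0)^M2^{-m_1}\le5$ as soon as $2^{m_1}\ge(1+K_0)^M$. This is (3).

**Step (b): $P_{a^*}$ is concentrated where $U\approx a^*$.** We show that if $m_1$ and the gaps are large enough, then $\int_{|U-a^*|\ge1/4}|P_{a^*}|\,dz\le\varepsilon/6$ for all $a^*\in\mathcal G$.

First, as $m_1$ and the gaps tend to infinity, the image of Lebesgue measure on $[0,1]$ under $z\mapsto(2^{m_j}z)_j$ converges weakly to Haar measure on $\mathbf T^M$. Indeed, for fixed $k\in\mathbf Z^M\setminus\{0\}$ the integral $\int_0^1e^{2\pi in(k)z}dz$ is $0$ as soon as $n(k)\ne0$, which holds for all large gaps by the injectivity argument of step (a), with $\max_j|k_j|$ for $K$; and linear combinations of characters are uniformly dense in $C(\mathbf T^M)$.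

Now $f_y(U-4y)^2$ is a fixed continuous function of $(2^{m_j}z)_j$. So, for each of the finitely many $y$ involved,
$$\int_0^1f_y(U-4y)^2dz\ \to\ \int_{\mathbf T^M}\prod_j(1+y\varphi(w_j))\Big(\tfrac CM\sum_j\varphi(w_j)-4y\Big)^2dw\le\frac{C^2}M .$$
For the last inequality, $\prod_j(1+y\varphi(w_j))\,dw_j$ is a product probability measure, as $|y|<1$ and $\int\varphi=0$. Under it the $\varphi(w_j)$ are independent, with mean $\int\varphi(1+y\varphi)=y\sigma^2$ and variance at most $1$; and $C\cdot y\sigma^2=4y$. So the middle integral is the variance of $\frac CM\sum_j\varphi(w_j)$.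

Hence for $m_1$ and gaps large, $\int_0^1f_y(U-4y)^2\le2C^2/M$, and by Chebyshev $\int_{|U-4y|\ge1/8}f_y\le128\,C^2/M$. For $y\in J_{a^*}$ we have $|4y-a^*|\le\frac18$, so $|U-a^*|\ge\frac14$ implies $|U-4y|\ge\frac18$. Therefore $\int_{|U-a^*|\ge1/4}|P_{a^*}|\le128\,C^2\Gamma/M\le\varepsilon/6$.

**Step (c): passage to digits.** The purpose is to replace $P$ by a function of the first $W$ digits that vanishes exactly where item 3 demands. Fix $m_1,\dots,m_M$ as in (a) and (b). Call $x\in\{0,1\}^W$ *resolved* if every $\varphi(2^{m_j}\cdot)$ is constant on $I_x$. This holds if $I_x$ misses the closed null set $\bigcup_j\{z\in[0,1]:2^{m_j}z\in N\bmod1\}$, because a locally constant function on an interval is constant. So the unresolved $I_x$ lie in the closed $2^{-W}$-neighborhood of this set, and their total length tends to $0$ as $W\to\infty$. Let $W_0$ be such that it is at most $\varepsilon/(6\Lambda)$ for $W\ge W_0$.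

For resolved $x$, all $P_{a^*}$ and $U$ are constant on $I_x$. Let $p(x)$ be the value of $P_{a^*}$ if $x$ is resolved and $|U-a^*|<\frac14$ on $I_x$, and let $p(x)=0$ otherwise. Items 1 and 3 hold. View $p$ as a step function on $[0,1)$. It differs from $P$ only on unresolved intervals, where $|P-p|=|P|\le\Lambda$, and where $|U-a^*|\ge\frac14$. So $\int|P-p|\le\frac\varepsilon6+\frac\varepsilon6$, and with (a) we get $\big|\int_0^1(p-1)e^{2\pi i\xi z}dz\big|\le\varepsilon/2$ for all $\xi$. Integrating over each $I_x$,
$$\int_0^1(p-1)e^{2\pi i\xi z}dz=\hat s(\xi2^{-W})\cdot2^{-W}\sum_x(p(x)-1)e^{2\pi i\xi z_x}.$$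
The sum over $x$ has period $2^W$ in $\xi$, since $z_x\in2^{-W}\mathbf Z$. So for item 2 we may take $|\xi|\le2^{W-1}$, where $|\hat s(\xi2^{-W})|\ge\frac2\pi$. Hence the left side of item 2 is at most $\frac\pi2\cdot\frac\varepsilon2<\varepsilon$. $\square$

## 5. Digit blocks and the pseudofunctions $S_T$

Each node receives its own block of consecutive binary digits. The sizes are chosen recursively, each kernel being far less visible than the previous kernels are large.

**Step 1: parameters.** Here we fix the order of choices. Let $0<\delta\le\frac1{8(1+CK_0)}$; nothing else is assumed about $\delta$. Enumerate $\omega^{<\omega}=\{s_0=\emptyset,s_1,\dots\}$ with every node after its proper initial segments, and let $\mathrm{anc}(i)\subset\{0,\dots,i-1\}$ be the set of indices of the proper initial segments of $s_i$. Put $R_0=0$, $L_{-1}=1$. At stage $i$, given $R_i$, $L_{i-1}$ and numbers $\beta_l>0$, $H_l>0$ for $l<i$ (produced at the end of stage $l$, in Step 4), let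
$$\varepsilon_i=\frac{2^{-i-2}\,\delta}{L_{i-1}}\min\Big(1,\min_{l<i}\frac{\beta_l}{H_l}\Big).\tag{4}$$
Apply Lemma 3 to $\varepsilon_i$, getting $M_i,m_{i,j},\Lambda_i,W_0$. Put $L_i=L_{i-1}\Lambda_i$. Choose $W_i\ge\max(W_0,1)$ so large that $R_{i+1}:=R_i+W_i$ satisfies $2^{R_{i+1}}\ge2^iL_i$. Let $X_i=\{0,1\}^{W_i}$ with uniform probability, and let $p^{(i)}_{a^*}:X_i\to\mathbf R$ be the functions of Lemma 3. Let
$$U_i(t)=\frac C{M_i}\sum_{j\le M_i}\varphi(2^{R_i+m_{i,j}}t),\qquad\|U_i\|_A\le CK_0,\qquad\hat U_i(0)=0,$$
and let $\tilde U_i(x)$ be the constant value of $z\mapsto\frac C{M_i}\sum_j\varphi(2^{m_{i,j}}z)$ on $I_x$, whenever this function is constant there.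

**Step 2: digits.** This step turns Fourier coefficients into expectations of products. Let $\Omega=\prod_iX_i=\{0,1\}^{\{1,2,\dots\}}$ with coin-tossing measure and expectation $\mathbf E$, and $\theta:\Omega\to\mathbf T$, $\theta(d)=\sum_md_m2^{-m}$. The map $\theta$ is continuous, onto, one-to-one off a countable set, and carries the measure to Lebesgue measure. For $d=(x_i)_i$ we have $\theta(d)=\sum_i2^{-R_i}z_{x_i}$, hence
$$\overline{e_\ell(\theta(d))}=\prod_i\bar e_{i,\ell}(x_i),\qquad e_{i,\ell}(x)=\exp(2\pi i\,\ell2^{-R_i}z_x),\quad|e_{i,\ell}|=1.\tag{5}$$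

**Step 3: targets and kernels.** Here the remainder is handed from parent to child. Define functions $a_i$ of $(x_l)_{l\in\mathrm{anc}(i)}$ with values in $[-1,1]$, and $p_i(x_i|x_{\mathrm{anc}})=p^{(i)}_{a_i^*}(x_i)$, where $a_i^*\in\mathcal G$ is the least element of $\mathcal G$ closest to $a_i$, so $|a_i-a_i^*|\le\frac1{16}$. The recursion is $a_0=1$ and, if $s_i$ is a child of $s_l$,
$$a_i=2\big(a_l-\tilde U_l(x_l)\big)\ \text{ if }p_l(x_l|x_{\mathrm{anc}})\ne0,\qquad a_i=0\ \text{ otherwise}.\tag{6}$$
If $p_l\ne0$, then $|\tilde U_l-a_l|<\frac14+\frac1{16}<\frac12$ by Lemma 3(3), so indeed $|a_i|\le1$. The set $\{p_i(\cdot|x_{\mathrm{anc}})\ne0\}$ is nonempty. Let $\kappa_i(\cdot|x_{\mathrm{anc}})$ be the uniform probability density on it, with respect to the uniform probability on $X_i$; it will be needed in Section 8. To summarize: $|p_i|\le\Lambda_i$, $\kappa_i\ge0$, $\int_{X_i}\kappa_i=1$, $\{\kappa_i\ne0\}=\{p_i\ne0\}$, both $p_i$ and $\kappa_i$ depend only on $x_i$ and on the $x_l$ with $l\in\mathrm{anc}(i)$, and by Lemma 3(2) with $\xi=-\ell2^{-R_i}$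
$$\Big|\int_{X_i}(p_i-1)(x|x_{\mathrm{anc}})\,\bar e_{i,\ell}(x)\,dx\Big|\le\varepsilon_i\qquad(\ell\in\mathbf Z,\ \text{all }x_{\mathrm{anc}}).\tag{7}$$

**Step 4: closing stage $i$.** The numbers produced here protect the support in Section 6. Let $\beta_i>0$ be the least nonzero value of $|\prod_{l\in Q}p_l|$ over $Q\subseteq\{0,\dots,i\}$ and all digits (there are finitely many values). For each dyadic interval $I$ of length $2^{-R_{i+1}}$ let $h_I\ge0$ be a $C^\infty$ bump with compact support in $\mathrm{int}\,I$ and $\int h_I=1$, all translates of one function, and put $H_i=\|h_I\|_A$. From (4),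
$$L_{l-1}\varepsilon_l\le2^{-l-2}\delta,\qquad\sum_{l\ge0}L_{l-1}\varepsilon_l\le\frac\delta2,\qquad\sum_{l>i}L_{l-1}\varepsilon_l<\frac{\beta_i}{H_i}.\tag{8}$$

**Step 5: products of kernels.** We need the size of a product in $L^1$. If $b_l\in\{1,p_l,\kappa_l\}$ for $l\le i$, then
$$\mathbf E\prod_{l\le i}|b_l|\le\prod_{l\le i,\ b_l=p_l}\Lambda_l\le L_i.\tag{9}$$
Integrate over $x_i,x_{i-1},\dots,x_0$ in turn. When $x_l$ is integrated, the factors of larger index have already been bounded by constants and those of smaller index do not involve $x_l$, so only $b_l$ depends on it; use $\int\kappa_l=1$ and $|p_l|\le\Lambda_l$. The last inequality holds since all $\Lambda_l\ge1$.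

**Step 6: the limit.** This step defines $S_T$ and proves all of Theorem 1 but the equivalence. For a tree $T$ let $S_T^{(i)}$ be the step function on $\mathbf T$ given (a.e., through $\theta$) by $\prod_{l\le i,\,s_l\in T}p_l(x_l|x_{\mathrm{anc}})$, and $S_T^{(-1)}=1$. If $s_i\notin T$, then $S_T^{(i)}=S_T^{(i-1)}$. If $s_i\in T$, then by (5)
$$\big(S_T^{(i)}-S_T^{(i-1)}\big)^\wedge(\ell)=\mathbf E\Big[\prod_{l<i,\,s_l\in T}p_l\cdot(p_i-1)\cdot\prod_l\bar e_{l,\ell}\Big].$$
Only $(p_i-1)\bar e_{i,\ell}$ depends on $x_i$. Integrate over $x_i$ first, use (7), then (9):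
$$\|S_T^{(i)}-S_T^{(i-1)}\|_{PM}\le L_{i-1}\varepsilon_i.\tag{10}$$
By (8), $S_T:=\lim_iS_T^{(i)}$ exists in the norm of $PM$, and
$$\|S_T-1\|_{PM}\le\frac\delta2.\tag{11}$$
Each $S_T^{(i)}$ is in $L^1\subset PF$ and $PF$ is closed, so $S_T\in PF$; and $\|S_T\|_{PM}\le2$. Since $S_T^{(i)}$ depends only on $T\cap\{s_0,\dots,s_i\}$ and the convergence is uniform in $T$, the map $T\mapsto S_T$ is norm-continuous.

If $T$ is finite, the limit is reached after finitely many stages: $S_T$ is a step function, a measure, hence synthesizable, in agreement with Theorem 1.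

## 6. The support of $S_T$

Here we show that the support is exactly the set of points with only allowed digits. Let
$$\Omega_T^{(i)}=\{d:\ p_l(x_l|x_{\mathrm{anc}})\ne0\text{ for all }l\le i\text{ with }s_l\in T\}\ (\text{clopen}),\qquad\Omega_T=\bigcap_i\Omega_T^{(i)},$$
$E_T^{(i)}=\theta(\Omega_T^{(i)})$ and $E_T=\theta(\Omega_T)$. If $t\in\bigcap_iE_T^{(i)}$, then the sets $\theta^{-1}(t)\cap\Omega_T^{(i)}$ are compact, nonempty and decreasing, so they have a common point. Hence $E_T=\bigcap_iE_T^{(i)}$, a decreasing intersection of closed sets.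

**Lemma 4.** $\mathrm{supp}(S_T)=E_T$.

*Proof.* **Inclusion $\subseteq$.** For $j\ge i$, $\mathrm{supp}\,S_T^{(j)}\subseteq E_T^{(j)}\subseteq E_T^{(i)}$. If $f$ is smooth with support off $E_T^{(i)}$, then $\langle f,S_T\rangle=\lim_j\langle f,S_T^{(j)}\rangle=0$. So $\mathrm{supp}\,S_T\subseteq E_T^{(i)}$ for every $i$.

**Inclusion $\supseteq$.** The point is that later kernels are too weak to erase what stage $i$ has put down. Let $d\in\Omega_T$, and let $I\ni\theta(d)$ be the closed dyadic interval of length $2^{-R_{i+1}}$ given by the first $R_{i+1}$ digits of $d$. On $\mathrm{int}\,I$ the function $S_T^{(i)}$ is a constant $c_I$, and $c_I\ne0$ as $d\in\Omega_T$; so $|c_I|\ge\beta_i$. Thus $|\langle h_I,S_T^{(i)}\rangle|=|c_I|\ge\beta_i$, while by (10) and (8)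
$$|\langle h_I,S_T-S_T^{(i)}\rangle|\le H_i\sum_{l>i}L_{l-1}\varepsilon_l<\beta_i.$$
Hence $\langle h_I,S_T\rangle\ne0$ and $I\cap\mathrm{supp}\,S_T\ne\emptyset$. Let $i\to\infty$: $\theta(d)\in\mathrm{supp}\,S_T$. $\square$

## 7. An infinite branch destroys synthesis

**Lemma 5.** If $T$ has an infinite branch, there is $g\in A$ with $g=0$ on $E_T=\mathrm{supp}\,S_T$ and $\langle g,S_T\rangle\ne0$. So $S_T$ is not synthesizable.

*Proof.* **The function.** Let $b$ be a branch, and write $U_s,a_s,\tilde U_s,x_s$ for $U_i,a_i,\tilde U_i,x_i$ when $s=s_i$. Summing the rescaled corrections, put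
$$g=1-\sum_{n\ge0}2^{-n}U_{b|n}\in A,\qquad\|g\|_A\le1+2CK_0,\qquad\hat g(0)=1.$$

**Vanishing on $E_T$.** We follow the remainder along the branch. Let $t=\theta(d)$, $d\in\Omega_T$. If $s_i\in T$, then $p_i(x_i|x_{\mathrm{anc}})\ne0$. Modulo $1$, $2^{R_i}t$ is congruent to $z_{x_i}+\sum_{l>i}2^{R_i-R_l}z_{x_l}$, which lies in $I_{x_i}$. As $\varphi$ has period $1$ and the $2^{m_{i,j}}$ are integers, Lemma 3(3) gives $U_i(t)=\tilde U_i(x_i)$. We claim
$$1-\sum_{n<m}2^{-n}U_{b|n}(t)=2^{-m}a_{b|m}\qquad(m\ge0).$$
For $m=0$ this is $a_\emptyset=1$. If it holds for $m$, then subtracting $2^{-m}U_{b|m}(t)$ leaves $2^{-m}(a_{b|m}-\tilde U_{b|m}(x_{b|m}))=2^{-m-1}a_{b|(m+1)}$ by (6), because $p_{b|m}\ne0$. Since $|a_{b|m}|\le1$, letting $m\to\infty$ gives $g(t)=0$.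

**Nonzero pairing.** By (11), this is (1) with $\eta=\delta/2$: $\frac\delta2\|g\|_A\le\frac{1+2CK_0}{16(1+CK_0)}<1$. So $\langle g,S_T\rangle\ne0$. $\square$

## 8. Well-founded trees give synthesis

Fix $T$. The functions $S_T^{(i)}$ converge to $S_T$ in norm, but they live on $E_T^{(i)}$ and not on $E_T$, so they say nothing about $N(E_T)$. We must approximate by measures on $E_T$ itself. For this, keep the signed kernels $p_l$ at some nodes, and at all other nodes of $T$ use the probability density $\kappa_l$ on the same allowed digits.

**Definition.** For $F\subseteq T$ closed under initial segments (possibly empty), let $b_l=p_l$ if $s_l\in F$, $b_l=\kappa_l$ if $s_l\in T\setminus F$, $b_l=1$ if $s_l\notin T$. Let $D_F^{(i)}$ be the step function $\prod_{l\le i}b_l$.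

For $F=T$ we have $D_T^{(i)}=S_T^{(i)}$. For $F=\emptyset$, all factors are nonnegative and $\int D_\emptyset^{(i)}=1$.

**Step 1: coefficients converge, uniformly in $F$.** The purpose is to have a limit and to be able to interchange limits. We show: *for fixed $\ell$,*
$$\hat D_F^{(i)}(\ell)\ \text{ converges as }i\to\infty,\text{ uniformly in }F.\tag{12}$$
By (9), $|\hat D_F^{(i+1)}(\ell)-\hat D_F^{(i)}(\ell)|\le L_i\sup\big|\int_{X_{i+1}}(b_{i+1}-1)\bar e_{i+1,\ell}\big|$, the supremum over the ancestor digits. It is $0$ if $b_{i+1}=1$, and at most $\varepsilon_{i+1}$ if $b_{i+1}=p_{i+1}$. If $b_{i+1}=\kappa_{i+1}$, then $\int(\kappa_{i+1}-1)=0$, so it equals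
$$\sup\Big|\int(\kappa_{i+1}-1)(\bar e_{i+1,\ell}-1)\Big|\le2\cdot2\pi|\ell|2^{-R_{i+1}}.$$
Since $L_i2^{-R_{i+1}}\le2^{-i}$ and $\sum_iL_i\varepsilon_{i+1}<\infty$, (12) follows.

**Step 2: supports, and finite $F$.** This provides the measures to start from. Because $\{\kappa_l\ne0\}=\{p_l\ne0\}$, we have $\mathrm{supp}\,D_F^{(j)}\subseteq E_T^{(i)}$ for $j\ge i$. So whenever the $D_F^{(i)}$ are bounded in $PM$, their weak\*-limit $D_F$ is supported in $\bigcap_iE_T^{(i)}=E_T$. If $F$ is finite, $F\subseteq\{s_0,\dots,s_{i_0}\}$, then $\|D_F^{(i)}\|_{L^1}\le L_{i_0}$ for all $i$ by (9). By weak\*-compactness of balls in $M(\mathbf T)=C(\mathbf T)^*$ a subsequence converges to a measure with the same coefficients as $D_F$. Hence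
$$F\text{ finite}\ \Rightarrow\ D_F\in M(E_T).\tag{13}$$

### Height one by hand, and where exhaustion by finite sets fails

It is natural to take finite $F_k$ increasing to $T$. Then $D_{F_k}\in M(E_T)$ and, by (12), $\hat D_{F_k}(\ell)\to\hat S_T(\ell)$ for all $\ell$. If $\sup_k\|D_{F_k}\|_{PM}<\infty$, then $S_T\in N(E_T)$.

Try $T=\{\emptyset\}\cup\{(n):n\in\omega\}$ and $F_k=\{\emptyset,(0),\dots,(k)\}$. The densities $\kappa_{(n)}$, $n>k$, depend on $x_\emptyset$ and on their own block only. So in $\hat D^{(i)}_{F_k}(\ell)$ we may replace the kernels $p_{(n)}$, $n\le k$, by $1$ one at a time, in order of decreasing index: nothing else depends on the block of $(n)$, and by (7) and (9) the replacement at the node $s_l=(n)$ costs at most $\varepsilon_lL_{l-1}$. What is left is $p_0$ times a product of densities, with $L^1$ norm at most $L_0$. So $\|D_{F_k}\|_{PM}\le L_0+1$ for all $k$, and $S_T$ is synthesizable. The $L^1$ bound (9) for $D_{F_k}$ is a product over all nodes of $F_k$, and the cancellation has improved it to $L_0+1$.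

Now try $T=\{b|n:n\in\omega\}$ for a branch $b$, and $F_k=\{b|n:n\le k\}$. To remove the kernel $p_l$ at $s_l=b|k$ we would integrate over $x_l$. But the child $s_m=b|(k+1)$ carries $\kappa_m(\cdot|x_{\mathrm{anc}})$, which depends on $x_l$, and (7) says nothing about $\int(p_l-1)\kappa_m\bar e_{l,\ell}\,dx_l$. This is the exact point of failure, and it cannot be repaired: if the norms were bounded along a subsequence, $S_T$ would be in $N(E_T)$, against Lemma 5.

The lesson is that $p_l$ can be removed cheaply if no descendant of $s_l$ in $T$ carries a $\kappa$. So one should never cut a subtree below a node that one wants to remove. Below a node $v$, we release whole subtrees: the subtree under $v$ is the increasing limit of the union of its first $k$ child subtrees, with only the single node $v$ left exposed.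

### The uniform bound

**Lemma 6.** Let $H\subseteq F$ be a finite set closed under initial segments such that every $t\in F\setminus H$ has all its children in $T$ also in $F$. Let $H\subseteq\{s_0,\dots,s_{i_0}\}$ ($i_0=-1$ if $H=\emptyset$). Then $\|D_F^{(i)}\|_{PM}\le L_{i_0}+1$ for all $i$. Hence $D_F:=w^*\text{-}\lim_iD_F^{(i)}$ exists in $PM$, and $\|D_F\|_{PM}\le L_{i_0}+1$.

*Proof.* If $i\le i_0$, then $\|D_F^{(i)}\|_{PM}\le\|D_F^{(i)}\|_{L^1}\le L_i\le L_{i_0}$ by (9). Let $i>i_0$, and let $l_1<\dots<l_r$ be the $l\in(i_0,i]$ with $s_l\in F$. Replace $p_{l_r},p_{l_{r-1}},\dots,p_{l_1}$, in this order, by $1$. When $l=l_q$ is treated, the $\ell$-th Fourier coefficient changes by a quantity of modulus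
$$\Big|\mathbf E\Big[\prod_{m<l}b_m\cdot(p_l-1)\cdot B\cdot\prod_m\bar e_{m,\ell}\Big]\Big|,\qquad B=\prod_{l<m\le i,\ s_m\in T\setminus F}\kappa_m .$$

*$B$ does not depend on $x_l$.* Otherwise $s_l$ is a proper initial segment of some $s_m\in T\setminus F$. Now $s_l\in F\setminus H$, because $l>i_0$. So its children in $T$ are in $F$. They have index larger than $l>i_0$, so they are not in $H$. Inductively all extensions of $s_l$ in $T$ lie in $F$, so $s_m\in F$, a contradiction.

The factors $b_m$ with $m<l$ do not depend on $x_l$ either. So we can integrate over $x_l$ first and use (7): the modulus is at most $\varepsilon_l\,\mathbf E\big[\prod_{m<l}|b_m|\cdot B\big]$. By (9), applied to this product (in which every factor of index at least $l$ is $1$ or $\kappa_m$), it is at most $\varepsilon_lL_{l-1}\le2^{-l-2}$. The sum over $l$ is at most $1$. After all replacements there remains $\prod_{l\le i_0}b_l\cdot\prod_{i_0<l\le i,\,s_l\in T\setminus F}\kappa_l$, whose $L^1$ norm is at most $L_{i_0}$ by (9). The total is at most $L_{i_0}+1$. With (12), the bounded sequence $D_F^{(i)}$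 is weak\*-convergent, and the bound passes to the limit. $\square$

With $H=\emptyset$, $F=T$ the lemma applies, and $D_T=S_T$.

### Induction on ranks

For $v\in T$ put $T_{[v]}=\{t\in T:v\subseteq t\}$.

**Proposition 7.** Let $T\in\mathrm{WF}$. Let $H\subseteq T$ be finite and closed under initial segments, and let $v_1,\dots,v_r$ ($r\ge0$) be distinct elements of $T\setminus H$ all of whose proper initial segments lie in $H$. Then for $F=H\cup\bigcup_{q\le r}T_{[v_q]}$ we have $D_F\in N(E_T)$. In particular ($H=\emptyset$, $r=1$, $v_1=\emptyset$) $S_T=D_T\in N(E_T)=N(\mathrm{supp}\,S_T)$, so $S_T$ is synthesizable.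

*Proof.* **Step 1: $D_F$ makes sense.** A proper initial segment of a node of $T_{[v_q]}$ is in $T_{[v_q]}$ or is a proper initial segment of $v_q$, hence in $H$. So $F$ is closed under initial segments. A node of $F\setminus H$ is in some $T_{[v_q]}$, and so are its children in $T$. So Lemma 6 applies to $F$ with $H$. Also, the $v_q$ are pairwise incomparable: a proper initial segment of $v_{q'}$ lies in $H$, so it is not $v_q$.

**Step 2: the induction parameter.** We need a quantity that drops when one subtree is replaced by finitely many child subtrees. Order the $v_q$ so that $\mathrm{rk}(v_1)\ge\dots\ge\mathrm{rk}(v_r)$. We induct, for all $H$ and $v_1,\dots,v_r$ simultaneously, on the ordinal $\omega^{\mathrm{rk}(v_1)}+\dots+\omega^{\mathrm{rk}(v_r)}$. If $r=0$, then $F=H$ is finite, and (13) gives $D_F\in M(E_T)$.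

**Step 3: releasing one node.** We approximate $F$ by sets of the same form with smaller ordinal. Let $r\ge1$, $v=v_1$, $H'=H\cup\{v\}$ and, for $k\in\omega$,
$$F_k=H'\cup\bigcup_{n\le k,\ v^\frown n\in T}T_{[v^\frown n]}\cup\bigcup_{2\le q\le r}T_{[v_q]} .$$
This is again of the required form, with $H'$ in place of $H$:

1. $H'$ is finite and closed under initial segments.
2. $v^\frown n\notin H'$, since $v\notin H$ and $H$ is closed under initial segments; and the proper initial segments of $v^\frown n$ lie in $H'$.
3. For $q\ge2$, $v_q\notin H'$ and its proper initial segments lie in $H\subseteq H'$; and $v_q\ne v^\frown n$, as $v_q$ and $v$ are incomparable.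

In the ordinal, one term $\omega^{\mathrm{rk}(v)}$ of maximal exponent has been replaced by finitely many terms with smaller exponents. Sums with weakly decreasing exponents are compared lexicographically (Cantor normal form). If the exponent $\mathrm{rk}(v)$ occurred $j$ times, it now occurs $j-1$ times, followed only by smaller exponents, so at the $j$-th place the new sum is smaller or has ended. The ordinal has decreased, and $D_{F_k}\in N(E_T)$ by induction.

**Step 4: the limit $k\to\infty$.** Here boundedness is obtained from one and the same exposed set. Lemma 6 applies to $F$ and to all $F_k$ with the *same* finite set $H'$: every node of $F\setminus H'$ or of $F_k\setminus H'$ lies in a full subtree contained in that set. So $\sup_k\|D_{F_k}\|_{PM}<\infty$. Since $T_{[v]}=\{v\}\cup\bigcup_nT_{[v^\frown n]}$, the sets $F_k$ increase to $F$. So for fixed $i$ we have $D_{F_k}^{(i)}=D_F^{(i)}$ for all large $k$. Given $\ell$ and $\eta>0$, by (12) choose $i$ with $|\hat D_{F_k}(\ell)-\hat D_{F_k}^{(i)}(\ell)|\le\eta$ for all $k$ and $|\hat D_F(\ell)-\hat D_F^{(i)}(\ell)|\le\eta$.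 Then $|\hat D_{F_k}(\ell)-\hat D_F(\ell)|\le2\eta$ for large $k$. So $D_{F_k}\to D_F$ weak\*, and $D_F\in N(E_T)$ because $N(E_T)$ is weak\*-closed. $\square$

Lemma 5 and Proposition 7 show that $S_T$ is synthesizable if and only if $T\in\mathrm{WF}$. The other assertions about $S_T$ were proved in Section 5, and the last sentence of Theorem 1 was deduced in Section 1. This proves Theorem 1. $\blacksquare$

## 9. Non-Borel in every norm-open set

**Theorem 2.** For every nonempty relatively norm-open subset $V$ of the unit ball of $PF$, there is a norm-continuous reduction of $\mathrm{WF}$ to $\mathcal S_0\cap V$. So $\mathcal S_0\cap V$ is $\mathbf\Pi^1_1$-complete, hence not Borel.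

*Proof.* **Step 1: moving into $V$.** We multiply $S_T$ by a trigonometric polynomial. Such polynomials of norm less than $1$ are norm-dense in the unit ball of $PF$ (scaled Fejér means). The set $V$ contains some nonzero element, so we can pick such a $q\ne0$ in $V$. By (11), $\|qS_T-q\|_{PM}\le\|q\|_A\,\delta/2$. Carry out Section 5 with $\delta$ so small, depending on $q$, that $qS_T\in V$ and $\|qS_T\|_{PM}\le1$ for all $T$. The map $T\mapsto qS_T\in PF$ is norm-continuous.

**Step 2: the support of $qS_T$.** We compare it with $E_T$. Let $Z$ be the finite zero set of $q$. Then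
$$E_T\setminus Z\subseteq\mathrm{supp}(qS_T)\subseteq E_T .$$
The second inclusion is clear. For the first, near a point outside $Z\cup\mathrm{supp}(qS_T)$ the function $1/q$ is smooth, so $S_T=q^{-1}(qS_T)=0$ there.

**Step 3: $T\in\mathrm{WF}$.** We check that synthesis survives. If $f\in A$ vanishes on $\mathrm{supp}(qS_T)$, then $fq=0$ on $E_T$, because $f=0$ on $E_T\setminus Z$ and $q=0$ on $Z$. So $\langle f,qS_T\rangle=\langle fq,S_T\rangle=0$, as $S_T$ is synthesizable.

**Step 4: $T\notin\mathrm{WF}$.** We check that failure of synthesis survives. Take $g$ from Lemma 5. Suppose $q\,gS_T=0$. Then $gS_T$ is a pseudofunction supported in the finite set $Z$, since $1/q$ is smooth off $Z$; so $gS_T=0$ by Lemma 1. But $(gS_T)^\wedge(0)=\langle g,S_T\rangle\ne0$, a contradiction. Thus $q\,gS_T\ne0$, so some Fourier coefficient of it is nonzero, i.e. $\langle e_mg,qS_T\rangle\ne0$ for some $m$. But $e_mg=0$ on $E_T\supseteq\mathrm{supp}(qS_T)$. So $qS_T$ is not synthesizable.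

**Step 5: complexity.** For completeness we need $\mathcal S_0\cap V$ to be $\mathbf\Pi^1_1$. The set $B_1(PM)\cap PF$ is Borel in $B_1(PM)$ (Section 1) and norm-separable, and closed norm balls are weak\*-closed. So $V$ is a countable union of sets $B\cap B_1(PM)\cap PF$ with $B$ a closed norm ball, hence Borel in $B_1(PM)$, and $\mathcal S_0\cap V$ is $\mathbf\Pi^1_1$. By Steps 1–4, $\mathrm{WF}$ is the preimage of $\mathcal S_0\cap V$ under $T\mapsto qS_T$. $\square$

## 10. Iterated sequential weak\*-limits of measures

In Proposition 7 the element $S_T$ was reached from measures by repeated limits of sequences. Counting such repetitions gives a hierarchy.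

**Definition.** For closed $E$ put $M(E)^{(0)}=M(E)$, and for $\alpha>0$ let $M(E)^{(\alpha)}$ be the set of weak\*-limits of sequences from $\bigcup_{\beta<\alpha}M(E)^{(\beta)}$.

For finite $E$ the space $M(E)$ is finite-dimensional, so $M(E)^{(\alpha)}=M(E)$ for all $\alpha$. For the height-one tree of Section 8, we saw that $S_T\in M(E_T)^{(1)}$. Since $N(E)$ is weak\*-closed, $M(E)^{(\alpha)}\subseteq N(E)$ always.

**Theorem 3.** For every $\alpha<\omega_1$ there is a synthesizable $S\in PF$ with $S\notin M(\mathrm{supp}\,S)^{(\alpha)}$.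

*Proof.* We show that a uniform bound $\alpha$ would make $\mathcal S_0$ analytic, hence Borel. As a countable union of weak\*-compact metrizable balls, $PM$ is a standard Borel space. Put
$$\mathcal R_\alpha=\{(S,E):S\in M(E)^{(\alpha)}\}\subseteq PM\times K(\mathbf T).$$

**Step 1: $\mathcal R_0$ is Borel.** This starts the induction. On each ball, $\{(S,E):\mathrm{supp}\,S\subseteq E\}$ is closed: if $\mathrm{supp}\,S\not\subseteq E$, there is a smooth $f$ whose support misses $E$ with $\langle f,S\rangle\ne0$, and both properties persist for $(S',E')$ near $(S,E)$, since the support of $f$ misses all closed sets near $E$. The set of measures of total variation at most $c$ is weak\*-compact in $PM$, being the continuous image of a weak\*-compact ball of $M(\mathbf T)$. Taking the union over $c=1,2,\dots$ and over balls, $\mathcal R_0$ is Borel.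

**Step 2: $\mathcal R_\alpha$ is $\mathbf\Sigma^1_1$ for every $\alpha<\omega_1$.** By induction: $(S,E)\in\mathcal R_\alpha$ if and only if there is $(S_n)\in PM^\omega$, bounded and coefficientwise convergent to $S$, with $(S_n,E)\in\bigcup_{\beta<\alpha}\mathcal R_\beta$ for all $n$. (Weak\*-convergent sequences are bounded, and bounded coefficientwise convergent sequences are weak\*-convergent.) The union is countable, and $\mathbf\Sigma^1_1$ is closed under countable unions, countable intersections and projections.

**Step 3: the contradiction.** Suppose the theorem fails for $\alpha$. Then every synthesizable $S\in PF$ is in $M(\mathrm{supp}\,S)^{(\alpha)}$; conversely $M(E)^{(\alpha)}\subseteq N(E)$. Hence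
$$\mathcal S_0=\{S\in PF:\ \|S\|_{PM}\le1,\ (S,\mathrm{supp}\,S)\in\mathcal R_\alpha\}.$$
The map $S\mapsto\mathrm{supp}\,S$ is Borel (Section 1), so $\mathcal S_0$ is $\mathbf\Sigma^1_1$. It is also $\mathbf\Pi^1_1$, so by Suslin's theorem it is Borel, contradicting Theorem 1. $\square$
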